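# Co-actions of compact quantum groups on commutative domains

Throughout, algebras are unital and over $\mathbb C$ unless a real ground field is named; $[a,b]=ab-ba$. The sign $\otimes$ between $C^*$-algebras is the minimal tensor product, and otherwise it is the algebraic one.

## 1. Compact quantum groups and their Hopf algebras

**Definition (compact quantum group).** A compact quantum group (CQG), in the sense of Woronowicz, is a pair $(\mathcal A,\Delta)$, where $\mathcal A$ is a unital $C^*$-algebra and $\Delta:\mathcal A\to\mathcal A\otimes\mathcal A$ is a unital $C^*$-homomorphism with $(\Delta\otimes\mathrm{id})\Delta=(\mathrm{id}\otimes\Delta)\Delta$, such that the linear spans of $\Delta(\mathcal A)(1\otimes\mathcal A)$ and $\Delta(\mathcal A)(\mathcal A\otimes1)$ are dense in $\mathcal A\otimes\mathcal A$.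

*Example 1.* Let $G$ be a compact group, $\mathcal A=C(G)$ and $\Delta(a)(s,t)=a(st)$ in $C(G)\otimes C(G)=C(G\times G)$. The span of $\Delta(\mathcal A)(1\otimes\mathcal A)$ consists of sums of functions $a(st)b(t)$. These are the sums of product functions pulled back by the homeomorphism $(s,t)\mapsto(st,t)$ of $G\times G$, so they are dense. The other condition is similar.

*Example 2.* Let $\Gamma$ be a finite group and $\mathcal A=\mathbb C[\Gamma]=C^*(\Gamma)$, with $g^*=g^{-1}$ and $\Delta(g)=g\otimes g$. Here $\Delta(g)(1\otimes h)=g\otimes gh$, and these elements span $\mathcal A\otimes\mathcal A$. The algebra $\mathbb C[S_3]$ is not commutative.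

**Definition (CQG Hopf algebra).** A CQG Hopf algebra is the canonical dense Hopf $*$-algebra $\mathcal Q\subset\mathcal A$ of a CQG, spanned by the matrix coefficients of its finite-dimensional unitary corepresentations. It is *genuine* if it is not commutative as an algebra.

*Example.* In Example 1, $\mathcal Q=\mathcal O(G)$ is the algebra of representative functions of $G$ (matrix coefficients of finite-dimensional continuous unitary representations). In Example 2, $\mathcal Q=\mathbb C[\Gamma]$. So $\mathbb C[S_3]$ is genuine.

We write $\epsilon$ and $S$ for the counit and antipode of $\mathcal Q$. The maps $\Delta$ and $\epsilon$ are $*$-homomorphisms, and $S$ reverses products. A *Hopf $*$-subalgebra* is a unital $*$-subalgebra $\mathcal Q'$ with $\Delta(\mathcal Q')\subset\mathcal Q'\otimes\mathcal Q'$ and $S(\mathcal Q')\subset\mathcal Q'$.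

The one analytic fact that we import (Woronowicz, *Compact quantum groups*) is the Haar state. There is a state $h$ with
$$(h\otimes\mathrm{id})\Delta(a)=(\mathrm{id}\otimes h)\Delta(a)=h(a)1\qquad(a\in\mathcal Q),$$
and it is faithful on $\mathcal Q$: $h(a^*a)>0$ for $0\neq a\in\mathcal Q$. For $C(G)$ it is integration against Haar measure. For $\mathbb C[\Gamma]$ it reads off the coefficient of the unit, and $h(a^*a)=\sum_g|a_g|^2$ for $a=\sum_g a_g g$.

## 2. Coordinate algebras, co-actions, faithfulness

**Definition (coordinate algebra).** Let $k=\mathbb R$ or $\mathbb C$. An affine variety $X\subset k^n$ is the zero set of an ideal, and $\mathcal O(X)=k[x_1,\dots,x_n]/I$ with $I$ radical. If $k=\mathbb C$, the algebra co-acted on is $\mathcal O(X)$. If $k=\mathbb R$, it is $\mathcal O(X)\otimes_{\mathbb R}\mathbb C$, with the $*$-structure given by complex conjugation, so that the real coordinate functions are self-adjoint.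

*Example.* For the real circle, $\mathbb C[x,y]/(x^2+y^2-1)\cong\mathbb C[z,z^{-1}]$ with $z=x+iy$ and $z^*=x-iy=z^{-1}$. This is a domain.

**Standing assumption on $X$.** $X$ is smooth, of positive dimension, and the algebra actually co-acted on is an integral domain. This excludes finite sets of points, disconnected varieties, and real examples such as $x^2=1$ (where the algebra is $\mathbb C\times\mathbb C$) or $x^2+1=0$ (where the complexification $\mathbb C\otimes_{\mathbb R}\mathbb C\cong\mathbb C\times\mathbb C$ is not a domain).

**Definition (co-action).** A co-action of $\mathcal Q$ on a commutative algebra $A$ is a unital algebra homomorphism $\alpha:A\to A\otimes\mathcal Q$ with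
$$(\alpha\otimes\mathrm{id})\alpha=(\mathrm{id}\otimes\Delta)\alpha,\qquad(\mathrm{id}\otimes\epsilon)\alpha=\mathrm{id}.$$
When $A$ carries a $*$-structure, the problem also requires $\alpha$ to be a $*$-homomorphism; the theorems below do not need this. No linearity is assumed: $\alpha$ need not preserve the span of $1$ and the coordinate functions.

*Example.* Let $\mathbb T$ be the circle group and $\mathcal O(\mathbb T)=\mathbb C[z,z^{-1}]$, $\Delta(z)=z\otimes z$. Then $\alpha(x)=x\otimes z$ is a co-action on $\mathbb C[x]$. Evaluation at $z\in\mathbb T$ gives the rotation $x\mapsto zx$.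

**Definition (faithful).** The co-action is faithful (also: inner faithful) if no proper Hopf $*$-subalgebra $\mathcal Q'\subsetneq\mathcal Q$ satisfies $\alpha(A)\subset A\otimes\mathcal Q'$.

*Example.* $\alpha(x)=x\otimes z$ is faithful, because $z\in\mathcal Q'$ forces $z^{-1}=z^*\in\mathcal Q'$. The co-action $x\mapsto x\otimes z^2$ is not: take $\mathcal Q'=\mathbb C[z^2,z^{-2}]$.

**Definition (subcomodule, matrix coefficients).** A finite-dimensional subspace $V\subset A$ is a subcomodule if $\alpha(V)\subset V\otimes\mathcal Q$. If $w_1,\dots,w_n$ is a basis of $V$ and $\alpha(w_j)=\sum_iw_i\otimes m_{ij}$, the $m_{ij}$ are the matrix coefficients of $V$. Their span does not depend on the basis. Let $\mathcal Q_V$ denote the unital $*$-subalgebra of $\mathcal Q$ that they generate.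

*Example.* For $\alpha(x)=x\otimes z$, the space $V=\mathrm{span}(x,x^2,x^3)$ is a subcomodule with coefficient matrix $\mathrm{diag}(z,z^2,z^3)$.

Comparing coefficients of $w_k$ in the co-action axioms gives
$$\Delta(m_{kj})=\sum_im_{ki}\otimes m_{ij},\qquad\epsilon(m_{ij})=\delta_{ij}.\tag{1}$$
By the antipode axiom the matrix $m$ is then invertible in $M_n(\mathcal Q)$, with inverse $S(m)=(S(m_{ij}))$.

**Local finiteness (fundamental theorem of comodules).** Every $a\in A$ lies in a finite-dimensional subcomodule. To see this, take a basis $(q_i)$ of $\mathcal Q$ and write $\alpha(a)=\sum_ia_i\otimes q_i$ (a finite sum) and $\Delta(q_i)=\sum_{j,k}d_{ijk}\,q_j\otimes q_k$. Coassociativity reads $\sum_k\alpha(a_k)\otimes q_k=\sum_{i,j,k}d_{ijk}\,a_i\otimes q_j\otimes q_k$, so $\alpha(a_k)=\sum_{i,j}d_{ijk}\,a_i\otimes q_j$. Hence the span of the $a_i$ is a subcomodule, and it contains $a=\sum_i\epsilon(q_i)a_i$.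

## 3. Can a genuine quantum group act on a smooth variety?

In words: a classical space may have hidden symmetries that are described by a noncommutative $\mathcal Q$. Can this happen for a connected smooth affine variety, if the symmetry object is compact?

**Conjecture.** There cannot be any genuine CQG Hopf algebra co-acting faithfully on the coordinate algebra of any smooth real or complex algebraic variety (affine, of positive dimension, with coordinate algebra, complexified in the real case, an integral domain).

The conjecture comes from "Quantum Isometry Of Classical And Noncommutative Spaces", together with the following context.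

1. Etingof and Walton: if a finite-dimensional semisimple Hopf algebra co-acts inner faithfully on a commutative domain, it is commutative.
2. Call $V\subset A$ *quadratically independent* if $S^2(V)\to A$ is injective. If $V$ is finite-dimensional, generates $A$, is quadratically independent and is left invariant by a faithful co-action of a CQG Hopf algebra $\mathcal Q$, then $\mathcal Q$ is commutative.
3. For a smooth real or complex hypersurface, no genuine CQG Hopf algebra has a linear and faithful co-action on the coordinate algebra.
4. $C^*(S_3)$ co-acts faithfully on the coordinate algebra of $\{xy=0\}$, which is singular.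
5. There are faithful linear co-actions on $k[x_1,\dots,x_n]$ of Hopf algebras of noncompact type that are noncommutative as algebras.

*Example for 2.* In $\mathbb C[x,y]$ the space $\mathrm{span}(x,y)$ is quadratically independent, since $x^2,xy,y^2$ are independent. In $\mathbb C[x]$ the space $\mathrm{span}(x,x^2,x^3)$ is not, since $x\cdot x^3=x^2\cdot x^2$.

The conjecture is true, and the proof does not use smoothness. In the next three statements co-actions need not respect any $*$-structure on $A$.

**Theorem 1.** If a CQG Hopf algebra $\mathcal Q$ co-acts faithfully on a commutative unital $\mathbb C$-algebra $A$ that is an integral domain, then $\mathcal Q$ is commutative.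

This contains the conjecture. In the complex case take $A=\mathcal O(X)$. In the real case take $A=\mathcal O(X)\otimes_{\mathbb R}\mathbb C$ and forget its $*$-structure; the definition of faithfulness does not involve a $*$-structure on $A$.

**Theorem 2.** Let $\mathcal Q$ be a CQG Hopf algebra co-acting on a commutative unital $\mathbb C$-algebra $A$ (possibly with zero divisors or nilpotents). Let $\mathfrak p\subset A$ be a prime ideal and $V\subset A$ a finite-dimensional subcomodule with $V\cap\mathfrak p=\{0\}$. Then $\mathcal Q_V$ is a commutative Hopf $*$-subalgebra of $\mathcal Q$.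

**Theorem 3.** A CQG Hopf algebra co-acts faithfully on the coordinate algebra of some variety as in the conjecture (real or complex) if and only if it is isomorphic to $\mathcal O(G)$ for a compact Lie group $G$. The "only if" part also holds for singular $X$.

**Sharpness.** In Theorem 1, "domain" cannot be weakened to "reduced with connected spectrum", nor to "irreducible spectrum".

## 4. Group algebras: co-actions are gradings

Take $\mathcal Q=\mathbb C[\Gamma]$ with $\Gamma$ a finite group. Write $\alpha(a)=\sum_ga_g\otimes g$. Coassociativity gives $\sum_g\alpha(a_g)\otimes g=\sum_ga_g\otimes g\otimes g$, so $\alpha(a_g)=a_g\otimes g$, and the counit axiom gives $a=\sum_ga_g$. Hence $A=\bigoplus_gA_g$ with $A_g=\{a:\alpha(a)=a\otimes g\}$ and $A_gA_{g'}\subset A_{gg'}$: a co-action of $\mathbb C[\Gamma]$ is a $\Gamma$-grading.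

Let $A$ be a commutative domain and let $a\in A_g$, $b\in A_{g'}$ be nonzero. Then $ab=ba$ is nonzero and lies in $A_{gg'}\cap A_{g'g}$, so $gg'=g'g$. The set of $g$ with $A_g\neq0$ therefore consists of commuting elements. It generates a subgroup $\Lambda$ with $\alpha(A)\subset A\otimes\mathbb C[\Lambda]$, and faithfulness forces $\Lambda=\Gamma$. So $\Gamma$ is abelian.

The domain hypothesis entered once: $ab\neq0$. With $xy=0$ the argument collapses, and with it the conclusion (Section 10). A general $\mathcal Q$ has no one-dimensional comodules to work with, so we need matrices.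

## 5. Unitary coefficient matrices and their weights

For a matrix $m=(m_{ij})$ over $\mathcal Q$ write $m^*=(m_{ji}^*)_{ij}$ and $\bar m=(m_{ij}^*)_{ij}$.

**Lemma A.** Let $V$ be a finite-dimensional right $\mathcal Q$-comodule. There are a basis $v_1,\dots,v_n$ of $V$ with $\alpha(v_j)=\sum_iv_i\otimes u_{ij}$ and real numbers $f_1,\dots,f_n>0$ such that, for all $i,l$,
$$\sum_ju_{ij}u_{lj}^*=\delta_{il}1,\qquad\sum_jf_j\,u_{ij}^*u_{lj}=\delta_{il}f_i1.\tag{2}$$
Moreover the matrix $u$ is unitary, $S(u_{ij})=u_{ji}^*$ and $S(u_{ij}^*)=f_if_j^{-1}u_{ji}$. Hence $\mathcal Q_V$ is a Hopf $*$-subalgebra.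

*Proof.* **Step 1: making the matrix unitary.** Start from any basis $w_j$ with matrix $m$ as in (1), and average: $P_{jl}=\sum_ih(m_{ij}^*m_{il})$. For $a\in\mathbb C^n$,
$$\sum_{j,l}\bar a_ja_lP_{jl}=\sum_ih\Big(\big(\textstyle\sum_la_lm_{il}\big)^*\big(\sum_la_lm_{il}\big)\Big)\ge0.$$
If this is $0$, faithfulness of $h$ gives $\sum_la_lm_{il}=0$ for all $i$, and invertibility of $m$ gives $a=0$. So $P$ is positive definite. By (1),
$$\Delta\Big(\sum_im_{ij}^*m_{il}\Big)=\sum_{i,k,k'}m_{ik}^*m_{ik'}\otimes m_{kj}^*m_{k'l}.$$
Applying $h\otimes\mathrm{id}$ and invariance gives $\sum_{k,k'}m_{kj}^*P_{kk'}m_{k'l}=P_{jl}1$, that is, $m^*Pm=P$. Put $u=P^{1/2}mP^{-1/2}$. Then $u^*u=P^{-1/2}m^*PmP^{-1/2}=1$; since $m$ is invertible so is $u$, and $uu^*=1$. With $v_j=\sum_kw_k(P^{-1/2})_{kj}$, so $w_i=\sum_lv_l(P^{1/2})_{li}$, we get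
$$\alpha(v_j)=\sum_{i,k}w_i\otimes m_{ik}(P^{-1/2})_{kj}=\sum_lv_l\otimes u_{lj}.$$

**Step 2: a second identity, for $\bar u$.** In general $\bar u$ is not unitary, so we average again, on the other side. Put $F_{il}=\sum_jh(u_{ij}^*u_{lj})$. Then $\overline{F_{il}}=F_{li}$, and
$$\sum_{i,l}a_i\bar a_lF_{il}=\sum_jh\Big(\big(\textstyle\sum_l\bar a_lu_{lj}\big)^*\big(\sum_l\bar a_lu_{lj}\big)\Big),$$
which is positive for $a\ne0$: if it vanishes, then the row $(\bar a_l)$ times $u$ is $0$, so $a=0$. So $F$ is positive definite. Applying $\mathrm{id}\otimes h$ to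
$$\Delta\Big(\sum_ju_{ij}^*u_{lj}\Big)=\sum_{j,k,m}u_{ik}^*u_{lm}\otimes u_{kj}^*u_{mj}$$
gives $\sum_{k,m}u_{ik}^*F_{km}u_{lm}=F_{il}1$. Since $(\bar u^*)_{ml}=u_{lm}$, this says $\bar uF\bar u^*=F$.

**Step 3: making $F$ diagonal.** Replace the basis by $v'_j=\sum_kv_kW_{kj}$ with $W$ a scalar unitary. Then $u$ becomes $W^*uW$, still unitary, and $\bar u$ becomes $W^T\bar u\overline W$. As $F$ is the entrywise application of $h$ to $\bar u\bar u^*$, it becomes $W^TF\overline W=(\overline W)^*F\,\overline W$. Choose $W$ so that this is $\mathrm{diag}(f_1,\dots,f_n)$; all $f_i>0$. Now $uu^*=1$ and $\bar uF\bar u^*=F$ are the two identities (2).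

**Step 4: antipode.** The inverse of $u$ is $S(u)$ and also $u^*$, so $S(u_{ij})=u_{ji}^*$. Applying $*$ to (1), the matrix $\bar u$ also satisfies (1), so its inverse is $S(\bar u)$. From $\bar u(F\bar u^*F^{-1})=1$ we get $S(\bar u)=F\bar u^*F^{-1}$, i.e. $S(u_{ij}^*)=f_iu_{ji}f_j^{-1}$. Thus $\mathcal Q_V$ is stable under $S$; by (1) it is stable under $\Delta$; and it is $*$-stable by definition. $\square$

*Example (the weights are needed).* Let $0<q<1$ and let $a,c$ be the standard generators of the quantum group $SU_q(2)$, with relations $a^*a+c^*c=1$, $aa^*+q^2cc^*=1$, $cc^*=c^*c$, $ac=qca$, $ac^*=qc^*a$, and unitary matrix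
$$u=\begin{pmatrix}a&-qc^*\\c&a^*\end{pmatrix}.$$
The second identity in (2) with $i=l=1$ reads $f_1a^*a+f_2q^2cc^*=f_1$, which forces $f_1=q^2f_2$. With $f=(q^2,1)$ the other cases hold as well. For $i=l=2$: $q^2c^*c+aa^*=1$. For $i=1,l=2$: $q^2a^*c-q\,ca^*=0$, because the adjoint of $ac^*=qc^*a$ is $ca^*=q\,a^*c$. The case $i=2,l=1$ is the adjoint of this one. So one cannot always take $f_i=1$.

## 6. Comparing coefficients, and the quadratic relations that stop it

The sensible first approach is to use that $A$ is commutative, literally. With $v_j,u_{ij}$ as in Lemma A, $\alpha(v_j)\alpha(v_k)=\alpha(v_k)\alpha(v_j)$ says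
$$\sum_{i,l}v_iv_l\otimes[u_{ij},u_{lk}]=0\qquad\text{for all }j,k.\tag{3}$$

Suppose first that $V$ is quadratically independent, for example $V=\mathrm{span}(x_1,\dots,x_n)$ in $\mathbb C[x_1,\dots,x_n]$ with a linear co-action. Then the coefficient of each $v_iv_l$ in (3) vanishes:
$$[u_{ij},u_{lk}]+[u_{lj},u_{ik}]=0\qquad\text{for all }i,j,k,l.\tag{4}$$
Apply $S$, which satisfies $S([a,b])=[S(b),S(a)]$ and $S(u_{ij})=u_{ji}^*$. This gives $[u_{kl}^*,u_{ji}^*]+[u_{ki}^*,u_{jl}^*]=0$, and, taking adjoints, $[u_{kl},u_{ji}]+[u_{ki},u_{jl}]=0$. Renaming $(k,l,j,i)$ as $(i,j,l,k)$,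
$$[u_{ij},u_{lk}]+[u_{ik},u_{lj}]=0.\tag{5}$$
Subtract (5) from (4): $2[u_{lj},u_{ik}]=0$. So all the $u_{ij}$ commute with each other. For the adjoints use a small matrix trick, which will return: an element that commutes with every entry of $u$ commutes with every entry of $u^{-1}=u^*$, i.e. with every $u_{ij}^*$. So the $u_{ij}$ commute with the $u_{lk}^*$ too, and the $u_{ij}^*$ commute with each other by taking adjoints. Hence $\mathcal Q_V$ is commutative. If moreover $V$ generates $A$ and $\alpha$ is faithful, then $\mathcal Q=\mathcal Q_V$; this is result 2 of Section 3.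

The step from (3) to (4) breaks as soon as the products $v_iv_l$ satisfy linear relations. Since $\alpha$ need not be linear, we cannot choose $V$: we only know that finite-dimensional subcomodules exist. Suppose, for example, that $V=\mathrm{span}(x,x^2,x^3)\subset\mathbb C[x]$ is a subcomodule on which the basis $v_i=x^i$ is as in Lemma A (this happens for $\alpha(x)=x\otimes z$, where $u=\mathrm{diag}(z,z^2,z^3)$ and $f_i=1$). The relation $v_1v_3=v_2^2$ makes the $x^4$-component of (3)
$$[u_{1j},u_{3k}]+[u_{3j},u_{1k}]+[u_{2j},u_{2k}]=0,$$
and the pair $\{1,3\}$ cannot be separated from $\{2,2\}$. In general (3) contains as much information as $S^2(V)\to A$ lets through, and no more.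

Now look at the *sesquilinear* products $v_i\overline{v_l}$, as functions on the characters of $\mathbb C[x]$, that is, on $\mathbb C$. Here $x\,\overline{x^3}$ and $x^2\,\overline{x^2}$ are different functions, and in fact the nine functions $x^i\bar x^l$ are linearly independent. If we had an identity like (3) with $\chi(v_i)\overline{\chi(v_l)}$ instead of $v_iv_l$, no relation in $A$ could get in the way. Such an identity must involve commutators $[u_{ij},u_{lk}^*]$ with adjoints. Commutativity of $A$ says nothing directly about those, because $\alpha$ has no reason to know about adjoints in $\mathcal Q$. They have to be produced from the positivity in $\mathcal A$ and the two identities (2). That is the next section.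

## 7. Commuting elements with two sphere identities are normal

**Lemma C.** Let $T_1,\dots,T_n$ be commuting elements of a unital $C^*$-algebra, let $f_1,\dots,f_n>0$, and suppose $\sum_jT_jT_j^*=c\,1$ and $\sum_jf_jT_j^*T_j=c'\,1$ with scalars $c,c'$. Then $[T_j,T_k^*]=0$ for all $j,k$.

*Proof.* The plan is to sum the squares of all these commutators, with weights, and to find $0$. Let
$$E=\sum_{j,k}f_j\,[T_j,T_k^*]^*[T_j,T_k^*]=\sum_{j,k}f_j\,(T_kT_j^*-T_j^*T_k)(T_jT_k^*-T_k^*T_j).$$
Each product has four terms:
$$T_kT_j^*T_jT_k^*-T_k\,(T_j^*T_k^*)\,T_j-T_j^*\,(T_kT_j)\,T_k^*+T_j^*T_kT_k^*T_j.$$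
Replace $T_j^*T_k^*$ by $T_k^*T_j^*$ in the second term and $T_kT_j$ by $T_jT_k$ in the third. Every term now contains adjacent factors that can be summed:
$$\begin{aligned}
E={}&\sum_kT_k\Big(\sum_jf_jT_j^*T_j\Big)T_k^*-\Big(\sum_kT_kT_k^*\Big)\Big(\sum_jf_jT_j^*T_j\Big)\\
&-\Big(\sum_jf_jT_j^*T_j\Big)\Big(\sum_kT_kT_k^*\Big)+\sum_jf_jT_j^*\Big(\sum_kT_kT_k^*\Big)T_j\\
={}&c'c-cc'-c'c+cc'=0.
\end{aligned}$$
So $E=0$ is a sum of positive elements, because $f_j>0$. Each summand is then $0$, so $[T_j,T_k^*]=0$. $\square$

Both identities are needed: for $n=1$ and $T$ the unilateral shift on $\ell^2(\mathbb N)$, $T^*T=1$ but $TT^*\ne T^*T$.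

**Proposition (normality on each orbit).** Let $V\subset A$ be a finite-dimensional subcomodule, $v_j,u_{ij},f_j$ as in Lemma A, $A_V\subset A$ the unital subalgebra generated by $V$, and $\chi:A_V\to\mathbb C$ a unital character. Then
$$\sum_{i,l}\chi(v_i)\overline{\chi(v_l)}\,[u_{ij},u_{lk}^*]=0\qquad\text{for all }j,k.\tag{6}$$

*Proof.* Since $\alpha(V)\subset V\otimes\mathcal Q$, we have $\alpha(A_V)\subset A_V\otimes\mathcal Q$, and $\alpha_\chi=(\chi\otimes\mathrm{id})\alpha:A_V\to\mathcal Q$ is an algebra homomorphism (classically: restriction of functions to the orbit of the point $\chi$). Its source is commutative, so the elements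
$$T_j=\alpha_\chi(v_j)=\sum_i\chi(v_i)u_{ij}$$
commute with each other. By (2),
$$\sum_jT_jT_j^*=\sum_{i,l}\chi(v_i)\overline{\chi(v_l)}\sum_ju_{ij}u_{lj}^*=\sum_i|\chi(v_i)|^2\,1,$$
$$\sum_jf_jT_j^*T_j=\sum_{i,l}\overline{\chi(v_i)}\chi(v_l)\sum_jf_ju_{ij}^*u_{lj}=\sum_if_i|\chi(v_i)|^2\,1.$$
Lemma C in $\mathcal A$ gives $[T_j,T_k^*]=0$, and expanding this is (6). $\square$

No hypothesis on zero divisors has been used so far.

## 8. Sesquilinear products on a domain have no relations

The next lemma removes $\chi$ from (6). It is the only place where "domain" is used.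

**Lemma B.** Let $B$ be a finitely generated commutative $\mathbb C$-algebra that is a domain. Let $v_1,\dots,v_n\in B$ be linearly independent and let $q_{il}$ be elements of a complex vector space $W$. If $\sum_{i,l}\chi(v_i)\overline{\chi(v_l)}\,q_{il}=0$ for every unital character $\chi:B\to\mathbb C$, then all $q_{il}=0$.

*Proof.* Linear functionals separate the points of $W$, so we may assume $q_{il}=c_{il}\in\mathbb C$.

**Step 1: a holomorphic family of characters.** We need a small open set of characters, parametrized holomorphically. By Noether normalization there are algebraically independent $z_1,\dots,z_d\in B$ such that $B$ is integral over $R=\mathbb C[z_1,\dots,z_d]$. If $d=0$, then $B$ is a domain integral over $\mathbb C$, so $B=\mathbb C$, $n\le1$, and the claim is clear: $|v_1|^2c_{11}=0$ with $v_1\neq0$. Let $d\ge1$, $K=\mathrm{Frac}(R)$ and $L=\mathrm{Frac}(B)$. Every element of $L$ is $b/r$ with $b\in B$ and $0\ne r\in R$, since inverses of elements of $B$ lie in $K[B]$ by algebraicity. As $L/K$ is finite and of characteristic $0$, there is a primitive element, and multiplying it by an element of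 $R$ we get $L=K(\theta)$ with $\theta\in B$. Let $p\in R[T]$ be the minimal polynomial of $\theta$ over $K$; it is monic with coefficients in $R$, because $\theta$ is integral over $R$ and $R$ is integrally closed. Its discriminant is a nonzero element of $R$. The finitely many generators of $B$ lie in $K[\theta]$, so there is a nonzero $\delta\in R$, which we take divisible by the discriminant, with
$$B\subset R[\delta^{-1}][\theta]\cong R[\delta^{-1}][T]/(p).$$
(The isomorphism holds by division with remainder by the monic polynomial $p$.)

Choose a point of $\mathbb C^d$ where $\delta\neq0$; after subtracting constants from the $z_i$ it is $0$. Let $\theta_0$ be a root of $p(0,T)$. The discriminant is nonzero at $0$, so the root is simple. By the implicit function theorem there are a polydisc $D\subset\mathbb C^d$ centered at $0$, on which $\delta\neq0$, and a holomorphic function $\tau:D\to\mathbb C$ with $\tau(0)=\theta_0$ and $p(z,\tau(z))=0$. For $z\in D$, sending each generator of $R$ to the corresponding coordinate of $z$ and $T$ to $\tau(z)$ defines a unital character of $R[\delta^{-1}][T]/(p)$. Let $\chi_z$ be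 its restriction to $B$. For $b\in B$ the function $\hat b(z)=\chi_z(b)$ is holomorphic on $D$, since $b$ is a polynomial in $z_1,\dots,z_d,\delta^{-1},\theta$.

**Step 2: nothing is lost on $D$.** We claim that $\hat b=0$ implies $b=0$. Suppose $b\ne0$. Choose a monic equation $b^s+r_1b^{s-1}+\dots+r_s=0$ with $r_i\in R$ and $s\ge1$ minimal. Then $r_s\neq0$; otherwise we could cancel $b$ in the domain $B$ and get a shorter equation (or, if $s=1$, $b=0$). Applying $\chi_z$ with $\hat b(z)=0$ gives $r_s(z)=0$ on the open set $D$, so the polynomial $r_s$ is $0$, a contradiction. Consequently $g_i=\hat v_i$ are linearly independent holomorphic functions on $D$: if $\sum a_ig_i=0$, then $\sum a_iv_i=0$, so all $a_i=0$.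

**Step 3: polarization.** We pass from the diagonal to independent variables. Put $g_l^\sharp(w)=\overline{g_l(\bar w)}$, which is holomorphic on $D$ because $D$ is a polydisc centered at $0$, and
$$H(z,w)=\sum_{i,l}c_{il}\,g_i(z)\,g_l^\sharp(w)\quad\text{on }D\times D.$$
The hypothesis for $\chi_z$ says $H(z,\bar z)=0$ for all $z\in D$. Write $H=\sum h_{ab}z^aw^b$ near $0$ with multi-indices $a,b$. Applying $\partial_z^a\partial_{\bar z}^b$ at $0$ to $H(z,\bar z)=0$ gives $a!\,b!\,h_{ab}=0$. So all $h_{ab}=0$ and $H\equiv0$ on the connected set $D\times D$.

**Step 4: conclusion.** For fixed $w$, $\sum_ig_i(z)\big(\sum_lc_{il}g_l^\sharp(w)\big)=0$, so $\sum_lc_{il}g_l^\sharp(w)=0$ for every $i$ and every $w$, by independence of the $g_i$. Replacing $w$ by $\bar w$ and conjugating, $\sum_l\bar c_{il}g_l=0$, so all $c_{il}=0$. $\square$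

*Where it fails.* In $\mathbb C[x,y]/(xy)$ with $v_1=x$, $v_2=y$, every character kills $x$ or $y$, so $\chi(v_1)\overline{\chi(v_2)}=0$ always, and $q_{12}$ is unconstrained.

## 9. Commutativity of the coefficients: Theorems 2 and 1

*Proof of Theorem 2.* If $V=0$, then $\mathcal Q_V=\mathbb C1$. Let $V\neq0$, take $v_j,u_{ij},f_j$ from Lemma A, and let $A_V$ be the unital subalgebra generated by $V$.

**Step 1: a finitely generated domain.** Lemma B needs one, so put $B=A_V/(\mathfrak p\cap A_V)$. The ideal $\mathfrak p\cap A_V$ is prime in $A_V$, so $B$ is a domain; $B$ is generated by the images of the $v_j$; and these images are linearly independent, because $V\cap\mathfrak p=\{0\}$.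

**Step 2: mixed commutators.** The aim is to free (6) of characters. A character of $B$ is also a character of $A_V$, so (6) holds for every character $\chi$ of $B$. Fix $j,k$ and apply Lemma B with $q_{il}=[u_{ij},u_{lk}^*]\in\mathcal Q$:
$$[u_{ij},u_{lk}^*]=0\qquad\text{for all }i,j,k,l.\tag{7}$$

**Step 3: the remaining commutators.** We need $[u_{ij},u_{lk}]=0$, and use the matrix trick of Section 6. Fix $l,k$ and let $b=u_{lk}^*$. By (7), $b$ commutes with every entry of $u$, so $(b\,1_n)u=u(b\,1_n)$ in $M_n(\mathcal Q)$. Multiplying by $u^{-1}$ on both sides, $b\,1_n$ commutes with $u^{-1}=u^*$. So $[u_{lk}^*,u_{ij}^*]=0$ for all $i,j$, and taking adjoints $[u_{ij},u_{lk}]=0$. (Fuglede's theorem gives another way: by (7) each $u_{lk}^*$ is normal and commutes with $u_{ij}$, so its adjoint $u_{lk}$ commutes with $u_{ij}$ as well.)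

All the $u_{ij},u_{ij}^*$ commute, so $\mathcal Q_V$ is commutative. It is a Hopf $*$-subalgebra by Lemma A. $\square$

*Proof of Theorem 1.* It remains to glue the algebras $\mathcal Q_V$. For finite-dimensional subcomodules $V,V'$ of $A$ the sum $V+V'$ is one too, and the matrix coefficients of $V$ lie in the span of those of $V+V'$, so $\mathcal Q_V,\mathcal Q_{V'}\subset\mathcal Q_{V+V'}$. Hence $\mathcal Q'=\bigcup_V\mathcal Q_V$ is a directed union of Hopf $*$-subalgebras (Lemma A), and so it is a Hopf $*$-subalgebra. By local finiteness, every $a\in A$ lies in some $V$, so $\alpha(a)\in V\otimes\mathcal Q_V\subset A\otimes\mathcal Q'$. By faithfulness $\mathcal Q'=\mathcal Q$. As $A$ is a domain, $\mathfrak p=0$ is prime and $V\cap\mathfrak p=\{0\}$ for every $V$, so each $\mathcal Q_V$ is commutative by Theorem 2, and $\mathcal Q$ is commutative. $\square$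

The conjecture is proved. The argument used neither smoothness nor finite generation of $A$: Theorem 1 covers singular $X$ whose (complexified) coordinate algebra is a domain, and commutative domains that are not finitely generated. The cross $xy=0$ of result 4 is singular, but it is outside Theorem 1 because its coordinate algebra is not a domain.

## 10. Compact Lie groups, and two algebras that are not domains

*Proof of Theorem 3, "only if".* **Step 1: $\mathcal Q$ is the algebra of a compact group.** Let $\mathcal Q$ co-act faithfully on $A$ as in the theorem. By Theorem 1 it is commutative, hence so is $\mathcal A$, in which it is dense. Write $\mathcal A=C(G)$ with $G$ compact Hausdorff. That $G$ is a group is due to Woronowicz; here is the argument. The homomorphism $\Delta:C(G)\to C(G\times G)$ has the form $\Delta(a)(s,t)=a(st)$ for a continuous product on $G$, which is associative by coassociativity. The functions $a(st)b(t)$ span a dense subspace of $C(G\times G)$, so together they separate points. If $st=s't$, they all agree at $(s,t)$ and $(s',t)$, so $s=s'$. With the other density condition, $G$ is cancellative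 on both sides. A nonempty compact Hausdorff semigroup contains an idempotent $e$ (textbook). From $e(es)=es$ and $(se)e=se$ cancellation gives $es=s=se$, so $e$ is a unit, and any idempotent $e'$ equals $e$, because $e'e'=e'=e'e$. For $s\in G$, the sets $sG$ and $Gs$ are compact subsemigroups, so each contains an idempotent, which is $e$. So $s$ is invertible. The graph $\{(s,t):st=e\}$ of inversion is closed, so inversion is continuous. A finite-dimensional unitary corepresentation is a unitary matrix $u\in M_n(C(G))$ with $u(st)=u(s)u(t)$, i.e. a continuous unitary representation of $G$. Hence $\mathcal Q=\mathcal O(G)$.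

**Step 2: $G$ is Lie.** We need a faithful finite-dimensional representation. The algebra $A$ is finitely generated, so by local finiteness there is a finite-dimensional subcomodule $V$ that generates it. As $\mathcal Q_V$ is an algebra, $\alpha(A)\subset A\otimes\mathcal Q_V$, and faithfulness gives $\mathcal Q=\mathcal Q_V$. The matrix $u$ of Lemma A is a continuous homomorphism $G\to U(n)$. Its entries generate $\mathcal Q$ as a $*$-algebra, and $\mathcal Q$ is dense in $C(G)$, so the entries separate the points of $G$ and $u$ is injective. By compactness $G$ is isomorphic to a closed subgroup of $U(n)$, so it is a compact Lie group. Smoothness was not used.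

*"If".* **Step 3: a linear co-action.** A compact Lie group $G$ is isomorphic to a closed subgroup of some $O(n)$, $n\ge1$. Let $g_{ij}\in\mathcal O(G)$ be the matrix entries and set $\alpha(x_j)=\sum_ix_i\otimes g_{ij}$ on $\mathbb C[x_1,\dots,x_n]$. This defines an algebra homomorphism because $\mathcal O(G)$ is commutative. It is a co-action because $\Delta(g_{ij})=\sum_kg_{ik}\otimes g_{kj}$ and $\epsilon(g_{ij})=\delta_{ij}$, and it is a $*$-homomorphism for $x_i^*=x_i$ because the $g_{ij}$ are real-valued. So it serves both $X=\mathbb R^n$ and $X=\mathbb C^n$, which are as in the conjecture.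

**Step 4: it is faithful.** If $\alpha(A)\subset A\otimes\mathcal Q'$, then all $g_{ij}\in\mathcal Q'$, so it is enough to show that the unital algebra $R$ generated by the $g_{ij}$ is $\mathcal O(G)$. It is self-adjoint and separates points, so it is dense in $C(G)$ by Stone–Weierstrass. It is also spanned by matrix coefficients of the tensor powers of the representation $g$ (including the trivial one), so it is a sum of coefficient spaces $C(\pi)$ of irreducible representations $\pi$. If some $C(\pi_0)$ were missing, then by the Schur orthogonality relations $C(\pi_0)\neq0$ would be orthogonal in $L^2(G)$ to $R$, which is dense there: a contradiction. By Peter–Weyl theory $\mathcal O(G)$ is the sum of all $C(\pi)$, so $R=\mathcal O(G)$. $\square$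

In the situation of Theorem 1 we therefore always have $\mathcal Q=\mathcal O(G)$ with $G$ a compact group (Step 1 used only that $\mathcal Q$ is commutative). Put $\beta_g=(\mathrm{id}\otimes\mathrm{ev}_g)\alpha$. Each $\beta_g$ is an algebra endomorphism. The co-action axioms give $\beta_g\beta_{g'}=(\mathrm{id}\otimes\mathrm{ev}_g\otimes\mathrm{ev}_{g'})(\alpha\otimes\mathrm{id})\alpha=(\mathrm{id}\otimes\mathrm{ev}_g\otimes\mathrm{ev}_{g'})(\mathrm{id}\otimes\Delta)\alpha=\beta_{gg'}$ and $\beta_e=\mathrm{id}$. So $G$ acts on $A$ by algebra automorphisms, locally finitely, and continuously on finite-dimensional invariant subspaces. In the real case, $\alpha$ is a $*$-homomorphism if and only if every $\beta_g$ commutes with $*$, i.e. comes from an automorphism of $\mathcal O(X)$. All co-actions in question are classical actions of compact groups.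

*The sharpness statement.* Let $s,r$ be two reflections generating $S_3$ and $\mathcal Q=\mathbb C[S_3]=C^*(S_3)$, which is noncommutative.

**Reduced, connected, reducible.** Let $A=\mathbb C[x,y]/(xy)$, the functions on two crossing lines, with $\alpha(x)=x\otimes s$ and $\alpha(y)=y\otimes r$ (this is result 4). It is well defined: $\alpha(x)\alpha(y)=xy\otimes sr=0$ and $\alpha(y)\alpha(x)=yx\otimes rs=0$, so the two images commute and their product is $0$.

**Irreducible spectrum, not reduced.** Let $A=\mathbb C[t,n_1,n_2]/(n_1^2,n_1n_2,n_2^2)$ with $\alpha(t)=t\otimes1$, $\alpha(n_1)=n_1\otimes s$, $\alpha(n_2)=n_2\otimes r$. The nilradical is $(n_1,n_2)$, with quotient $\mathbb C[t]$, so the spectrum is the affine line. The map is well defined: $t\otimes1$ commutes with everything in $A\otimes\mathcal Q$, and all products $\alpha(n_i)\alpha(n_j)$ vanish because $n_in_j=0$.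

In both cases the generators are mapped to themselves tensored with a group element, so the co-action axioms hold on generators, hence everywhere. If $\alpha(A)\subset A\otimes\mathcal Q'$, then $s,r\in\mathcal Q'$, so $\mathcal Q'=\mathcal Q$: the co-actions are faithful. They are $*$-compatible for self-adjoint generators, since $s^*=s$ and $r^*=r$. So neither irreducibility nor reducedness can be dropped from Theorem 1, and by result 5 neither can compactness.

These examples are consistent with Theorem 2. In the first, every prime contains $xy=0$, so it contains $x$ or $y$ and meets $V=\mathrm{span}(x,y)$. In the second, every prime contains $n_1$ and $n_2$. What survives without the domain hypothesis is what Theorem 2 says: the coefficients of a finite-dimensional subcomodule that embeds into some quotient $A/\mathfrak p$, with $\mathfrak p$ prime, generate a commutative Hopf $*$-subalgebra.
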